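\title{Tauberian operators on $L_1(\mu)$ with closed range and infinite-dimensional kernel}

\begin{abstract}
For every measure $\mu$ that is not purely atomic we construct a tauberian operator on $L_1(\mu)$ with closed range whose kernel is isomorphic to an infinite-dimensional Hilbert space; such an operator is not upper semi-Fredholm. Equivalently, $L_1(\mu)$ has an infinite-dimensional reflexive subspace $R$ such that $L_1(\mu)/R$ embeds isomorphically into $L_1(\mu)$. The operator is a random mixed difference on the cube $\{-1,1\}^I$. It annihilates the Walsh functions of degree at most $d$, and hypercontractivity shows that it is bounded below modulo their closed span. We also show that a tauberian operator on $L_1(\mu)$ with closed range is upper semi-Fredholm exactly when its kernel is complemented, exactly when its range is isomorphic to a complemented subspace of some $L_1(\nu)$, and exactly when the dual of its range is injective.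
\end{abstract}

\section{Introduction}

Operators are bounded linear maps between Banach spaces. Scalars are real or complex; all arguments cover both cases. We identify a Banach space $X$ with its canonical image in $X^{**}$. An operator $T:X\to Y$ is \emph{tauberian} if
\[
T^{**}(X^{**}\setminus X)\subset Y^{**}\setminus Y ,
\]
and \emph{upper semi-Fredholm} if its range is closed and its kernel is finite-dimensional.

The tauberian condition tests only the nonreflexive part of $X$: if $X$ is reflexive, then $X^{**}\setminus X$ is empty and every operator on $X$, even $0$, is tauberian. For an operator with closed range the condition depends on the kernel alone: such an operator is tauberian if and only if its kernel is reflexive (Lemma~\ref{lem:kernel}). Among closed-range operators, ``tauberian'' therefore relaxes ``finite-dimensional kernel'' to ``reflexive kernel''. On a space without infinite-dimensional reflexive subspaces, such as $\ell_1(\Gamma)$, nothing is gained by this. On a space $X=R\oplus Z$ with $R$ reflexive and infinite-dimensional, the projection onto $Z$ separates the two classes. The space $L_1[0,1]$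 lies between these cases: it has infinite-dimensional reflexive subspaces, for instance the closed span of a sequence of independent random signs (Lemma~\ref{lem:hilbert}), but none of them is complemented (Lemma~\ref{lem:uncomplemented}).

A measure $\mu$ is a positive countably additive measure on a $\sigma$-algebra, not assumed $\sigma$-finite. We call $\mu$ \emph{purely atomic} if $L_1(\mu)$ is isometrically isomorphic to $\ell_1(\Gamma)$ for some set $\Gamma$; Remark~\ref{rem:atomic} restates this in terms of atoms. The following question is taken from \cite{tauberian}.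

\medskip
\noindent\textbf{Question.} \emph{Let $\mu$ be a measure that is not purely atomic, for example Lebesgue measure on $[0,1]$, and let $T:L_1(\mu)\to L_1(\mu)$ be a tauberian operator with closed range. Is $T$ upper semi-Fredholm?}
\medskip

The purely atomic cases are degenerate: on a finite-dimensional space every operator is upper semi-Fredholm, and it is known that every tauberian operator on $\ell_1$ is upper semi-Fredholm. One might guess that the answer remains positive in general. A counterexample amounts to a copy of a quotient $L_1(\mu)/R$ inside $L_1(\mu)$ with $R$ reflexive and infinite-dimensional (Proposition~\ref{prop:quotient}), and the obvious ways to produce one are closed: by Theorem~\ref{thm:criteria} below, neither the kernel nor the range of a counterexample can be complemented. Nevertheless the answer is negative for every $\mu$ that is not purely atomic.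

Let $I$ be an infinite set and let $\Omega=\{-1,1\}^I$ carry the product $\mathbb P$ of the uniform measures. For finite $A\subset I$ the \emph{Walsh function} $w_A(x)=\prod_{i\in A}x_i$ has \emph{degree} $|A|$; the Walsh functions form an orthonormal basis of $L_2(\Omega)$. For an integer $d\ge1$ let $R_d=R_d(I)$ be the closure in $L_1(\Omega)$ of $\operatorname{span}\{w_A:|A|\le d\}$. Thus $R_1$ is the closed span of the constants and the coordinate functions $x_i$. The space $R_d$ is isomorphic to $\ell_2(I)$ (Lemma~\ref{lem:hilbert}).

\begin{theorem}\label{thm:answer}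
For a measure $\mu$ the following are equivalent:
\begin{enumerate}
\item[(a)] every tauberian operator $L_1(\mu)\to L_1(\mu)$ with closed range is upper semi-Fredholm;
\item[(b)] $\mu$ is purely atomic.
\end{enumerate}
If $\mu$ is not purely atomic, then for each $d\ge1$ there is a tauberian operator on $L_1(\mu)$ with closed range whose kernel is isometrically isomorphic to $R_d(I)$ for an infinite set $I$, and hence is isomorphic to an infinite-dimensional Hilbert space.
\end{theorem}

The case $d=1$ already answers the Question. The heart of the proof is Theorem~\ref{thm:embedding}, an explicit isomorphic embedding of $L_1(\Omega)/R_d$ into an $L_1$-space. The second result says which extra assumptions restore the positive answer. A Banach space $E$ is \emph{injective} if every operator from a subspace of a Banach space $Z$ into $E$ extends to an operator $Z\to E$.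

\begin{theorem}\label{thm:criteria}
Let $\mu$ be an arbitrary measure and let $T:L_1(\mu)\to L_1(\mu)$ be tauberian with closed range. The following are equivalent:
\begin{enumerate}
\item[(i)] $T$ is upper semi-Fredholm;
\item[(ii)] $\ker T$ is complemented in $L_1(\mu)$;
\item[(iii)] $\operatorname{ran}T$ is isomorphic to a complemented subspace of some space $L_1(\nu)$;
\item[(iv)] $(\operatorname{ran}T)^*$ is injective.
\end{enumerate}
In particular, if $T$ is surjective or has complemented range, then $T$ is upper semi-Fredholm.
\end{theorem}

Section~\ref{sec:kernels} reduces the Question to quotients by reflexive subspaces, and Section~\ref{sec:hyper} draws two consequences from Bonami's inequality. The embedding is constructed in Section~\ref{sec:operator}, examined by hand for $d=1$ in Section~\ref{sec:d1}, and shown to be bounded below in Section~\ref{sec:lower}. Sections~\ref{sec:measures} and~\ref{sec:criteria} prove Theorems~\ref{thm:answer} and~\ref{thm:criteria}.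

\section{Reflexive kernels}\label{sec:kernels}

For $W\subset X$ let $W^\perp\subset X^*$ be the set of functionals vanishing on $W$, and for $V\subset X^*$ let $V^\perp\subset X^{**}$ be defined in the same way. We use the following textbook facts, in which $T:X\to Y$ is an operator and $W$ is a closed subspace of $X$.
\begin{enumerate}
\item[(F1)] $\ker T^{**}=(\operatorname{ran}T^*)^\perp$ and $\operatorname{ran}T^*\subset(\ker T)^\perp$. If $\operatorname{ran}T$ is closed, then $\operatorname{ran}T^*=(\ker T)^\perp$ (closed range theorem). The range of $T$ is closed if and only if the induced map $X/\ker T\to Y$ is an isomorphic embedding (open mapping theorem).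
\item[(F2)] Restriction of functionals identifies $X^*/W^\perp$ with $W^*$. The second conjugate of the inclusion $W\to X$ maps $W^{**}$ isometrically onto $W^{\perp\perp}$, and $W^{\perp\perp}\cap X=W$. Thus $W$ is reflexive if and only if $W^{\perp\perp}=W$.
\item[(F3)] Every bounded sequence in a reflexive space has a weakly convergent subsequence.
\item[(F4)] In $\ell_1(\Gamma)$ weakly convergent sequences converge in norm (the Schur property).
\item[(F5)] Every weakly compact operator defined on $L_1(\mu)$, in particular every operator from $L_1(\mu)$ into a reflexive space, maps weakly convergent sequences to norm convergent ones (the Dunford--Pettis property, due to Dunford--Pettis and Phillips).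
\end{enumerate}

\begin{lemma}\label{lem:kernel}
Let $T:X\to Y$ be an operator.
\begin{enumerate}
\item[(a)] If $T$ is tauberian, then $\ker T$ is reflexive.
\item[(b)] If $\operatorname{ran}T$ is closed and $\ker T$ is reflexive, then $T$ is tauberian.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) By (F1), $(\ker T)^{\perp\perp}\subset(\operatorname{ran}T^*)^\perp=\ker T^{**}$. Since $T$ is tauberian and $0\in Y$, we have $\ker T^{**}\subset X$. So $(\ker T)^{\perp\perp}=(\ker T)^{\perp\perp}\cap X=\ker T$, and (F2) applies.

(b) Let $z\in X^{**}$ with $T^{**}z=y\in Y$; we must show $z\in X$. If $y\notin\operatorname{ran}T$, then, the range being closed, the Hahn--Banach theorem gives $\phi\in Y^*$ with $T^*\phi=0$ and $\phi(y)\ne0$. This contradicts $\phi(y)=(T^{**}z)(\phi)=z(T^*\phi)=0$. Hence $y=Tx$ for some $x\in X$, and by (F1) and (F2)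
\[
z-x\in\ker T^{**}=(\operatorname{ran}T^*)^\perp=(\ker T)^{\perp\perp}=\ker T\subset X.\qedhere
\]
\end{proof}

Part (b) needs the closed range: the operator $(a_n)\mapsto(a_n/n)$ on $\ell_1$ is injective but compact, so its second conjugate maps all of $\ell_1^{**}$ into $\ell_1$.

\begin{proposition}\label{prop:quotient}
A Banach space $X$ admits a tauberian operator $T:X\to X$ with closed range that is not upper semi-Fredholm if and only if $X$ has an infinite-dimensional reflexive subspace $R$ such that $X/R$ embeds isomorphically into $X$.
\end{proposition}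

\begin{proof}
Given $T$, take $R=\ker T$: it is infinite-dimensional, it is reflexive by Lemma~\ref{lem:kernel}(a), and $X/R$ embeds by (F1). Given $R$, compose the quotient map $X\to X/R$ with the embedding; the composite has closed range and kernel $R$, so Lemma~\ref{lem:kernel}(b) applies.
\end{proof}

\begin{lemma}\label{lem:uncomplemented}
Every reflexive subspace of $\ell_1(\Gamma)$ is finite-dimensional. Every complemented reflexive subspace of $L_1(\mu)$ is finite-dimensional.
\end{lemma}

\begin{proof}
Let $R$ be the subspace. In both cases weakly convergent sequences in $R$ converge in norm: in the first case by (F4), in the second by (F5) applied to a projection of $L_1(\mu)$ onto $R$, which is the identity on $R$. By (F3) the unit ball of $R$ is then norm compact, so $\dim R<\infty$.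
\end{proof}

\section{Two consequences of hypercontractivity}\label{sec:hyper}

A \emph{Walsh polynomial} is a finite linear combination of Walsh functions, that is, a function on $\Omega$ that depends on finitely many coordinates. Walsh polynomials are dense in $L_2(\Omega)$. For $g\in L_2(\Omega)$ we write $g=\sum_A\hat g(A)w_A$. For $t\ge0$ let $U_t$ be the linear map on Walsh polynomials with $U_tw_A=t^{|A|}w_A$ (and $U_0w_\emptyset=w_\emptyset$). Bonami's theorem \cite{bonami} states that for real Walsh polynomials $f$
\begin{equation}\label{eq:bonami}
\|U_tf\|_2\le\|f\|_{1+t^2}\qquad(0\le t\le1).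
\end{equation}
The point is that nothing here depends on the number of coordinates. The first consequence identifies the future kernel.

\begin{lemma}\label{lem:hilbert}
If $f\in\operatorname{span}\{w_A:|A|\le d\}$, then $\|f\|_1\le\|f\|_2\le3^d\|f\|_1$. Hence $R_d$ is also the closure of this span in $L_2(\Omega)$, and $R_d$ is isomorphic to $\ell_2(I)$.
\end{lemma}

\begin{proof}
Let $t=1/\sqrt3$. For real Walsh polynomials $u,g$, \eqref{eq:bonami} gives $\langle U_tu,g\rangle=\langle u,U_tg\rangle\le\|u\|_2\|g\|_{4/3}$, and taking the supremum over $g$ with $\|g\|_{4/3}\le1$ gives $\|U_tu\|_4\le\|u\|_2$. If $u$ has degree at most $d$, apply this to $U_{\sqrt3}u$: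
\[
\|u\|_4\le\|U_{\sqrt3}u\|_2\le3^{d/2}\|u\|_2 .
\]
For complex $f=u+iv$ the same bound holds, because
\[
\|f\|_4^2=\|u^2+v^2\|_2\le\|u\|_4^2+\|v\|_4^2\le3^d\|f\|_2^2 .
\]
H\"older's inequality gives $\|f\|_2\le\|f\|_1^{1/3}\|f\|_4^{2/3}\le3^{d/3}\|f\|_1^{1/3}\|f\|_2^{2/3}$, which is $\|f\|_2\le3^d\|f\|_1$. The two norms have the same Cauchy sequences on the span, so the two closures coincide and are isomorphic. The $L_2$-closure has the orthonormal basis $\{w_A:|A|\le d\}$, whose cardinality is $|I|$ because $I$ is infinite and $d\ge1$.
\end{proof}

We write $\Pi$ for the orthogonal projection of $L_2(\Omega)$ onto $R_d$. The second consequence says that two correlated random points of the cube rarely fall into small sets together.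

\begin{lemma}\label{lem:pairs}
Let $X,Y$ be random points of $\Omega$ such that the pairs $(X(i),Y(i))$, $i\in I$, are independent, each $X(i)$ and each $Y(i)$ is uniform on $\{-1,1\}$, and $\mathbb E\,X(i)Y(i)=r\in[0,1]$ for all $i$. Then for measurable $F,G\subset\Omega$
\[
\Pr(X\in F,\ Y\in G)\le\big(\mathbb P(F)\,\mathbb P(G)\big)^{1/(1+r)} .
\]
\end{lemma}

\begin{proof}
By independence, $\mathbb E\,w_A(X)w_B(Y)$ is a product over $i\in A\cup B$, with factor $r$ for $i\in A\cap B$ and factor $0$ for $i\in A\triangle B$. So it equals $r^{|A|}$ if $A=B$ and $0$ otherwise. For real Walsh polynomials $f,g$, the Cauchy--Schwarz inequality and \eqref{eq:bonami} give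
\[
\mathbb E f(X)g(Y)=\sum_Ar^{|A|}\hat f(A)\hat g(A)=\langle U_{\sqrt r}f,U_{\sqrt r}g\rangle\le\|f\|_{1+r}\|g\|_{1+r}.
\]
The outer terms are continuous in $(f,g)\in L_2(\Omega)\times L_2(\Omega)$: the left one because $X$ and $Y$ have law $\mathbb P$, the right one because $1+r\le2$. So the inequality holds for all real $f,g\in L_2(\Omega)$. Take $f=\mathbf 1_F$ and $g=\mathbf 1_G$.
\end{proof}

For $F=G$ the bound is $\mathbb P(F)^{2/(1+r)}$. At $r=1$, where $X=Y$, this is the trivial bound $\mathbb P(F)$. For $r<1$ the exponent exceeds $1$, and every use of the lemma below exploits this gain.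

\section{Random mixed differences}\label{sec:operator}

By Proposition~\ref{prop:quotient} we look for an operator into an $L_1$-space whose norm at $f$ is comparable to $\operatorname{dist}(f,R_d)$. For the constants in place of $R_d$ a first difference does this. Put $T_0f(x,x')=f(x)-f(x')$ on $\Omega\times\Omega$. Then $T_0$ kills the constants, and integrating in $x'$ first gives
\begin{equation}\label{eq:d0}
\|T_0f\|_1\ge\|f-\mathbb Ef\|_1\ge\operatorname{dist}(f,\text{constants}).
\end{equation}

To kill the coordinate functions as well, we take a second difference. Split $I=I_0\sqcup I_1$, write $x=(u,v)$ and $x'=(u',v')$ accordingly, and form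
\begin{equation}\label{eq:mixed}
f(u,v)-f(u',v)-f(u,v')+f(u',v').
\end{equation}
This vanishes for every $f$ of the form $a(u)+b(v)$, in particular for $f=1$ and $f=x_i$. For a fixed splitting that kernel is far too large: one of $I_0,I_1$ is infinite, so the kernel contains the $L_1$-space of an infinite cube, which is not reflexive. The remedy is to choose the splitting at random and make it one of the variables. The functions $1$ and $x_i$ are killed by every splitting, while $x_ix_j$ survives whenever $i$ and $j$ are separated, which happens with probability $\frac12$. To kill all degrees up to $d$ we split $I$ into $d+1$ random parts and take one difference in each part; a set of at most $d$ coordinates must miss a part.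

Fix $d\ge1$, let $D=\{0,\dots,d\}$ be the set of \emph{colors}, and put $N=2^{d+1}$, the number of subsets of $D$. Let $\tilde\Omega=\Omega\times\Omega\times D^I$ carry the product of the uniform measures on all factors, with generic point $(x,x',\sigma)$; probability on $\tilde\Omega$ is written $\Pr$. For $J\subset D$ define $X_J:\tilde\Omega\to\Omega$ by
\[
X_J(i)=\begin{cases}x'_i&\text{if }\sigma(i)\in J,\\ x_i&\text{if }\sigma(i)\notin J.\end{cases}
\]
The coordinate $X_J(i)$ is a function of $(x_i,x_i',\sigma(i))$ and is uniform for each value of $\sigma(i)$. Hence $X_J$ is measurable with law $\mathbb P$, and $f\mapsto f(X_J)$ is an isometry of $L_q(\Omega)$ into $L_q(\tilde\Omega)$ for every $q$. Define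
\[
T_d:L_1(\Omega)\to L_1(\tilde\Omega),\qquad T_df=\sum_{J\subset D}(-1)^{|J|}f(X_J).
\]
Then $\|T_df\|_q\le N\|f\|_q$ for $q=1,2$. For $d=1$ and $I_k=\sigma^{-1}(k)$ this is \eqref{eq:mixed}.

\begin{theorem}\label{thm:embedding}
There is $c=c(d)>0$, independent of $I$, such that for all $f\in L_1(\Omega)$
\[
c\,\operatorname{dist}_{L_1}(f,R_d)\le\|T_df\|_1\le N\operatorname{dist}_{L_1}(f,R_d).
\]
Hence $T_d$ has closed range, and $\ker T_d=R_d$ is isomorphic to the infinite-dimensional Hilbert space $\ell_2(I)$.
\end{theorem}

Until the end of Section~\ref{sec:lower} we write $T=T_d$. The proof uses two properties of $T$. The first is the $L_2$ version of the theorem, where orthogonality gives an exact formula.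

\begin{lemma}\label{lem:L2}
$T$ vanishes on $R_d$. For $g\in L_2(\Omega)$,
\begin{equation}\label{eq:L2}
\|Tg\|_2^2=N\sum_A|\hat g(A)|^2\,\Pr\big(\sigma(A)=D\big)\ge\gamma\,\|g-\Pi g\|_2^2,\qquad\gamma=N\,\frac{(d+1)!}{(d+1)^{d+1}} .
\end{equation}
\end{lemma}

\begin{proof}
Fix $\sigma$, and for finite $A\subset I$ put $A_k=A\cap\sigma^{-1}(k)$. Since $w_A(X_J)=\prod_{k\in J}w_{A_k}(x')\prod_{k\notin J}w_{A_k}(x)$, the sum defining $Tw_A$ is the expansion of a product:
\[
Tw_A=\prod_{k=0}^d\big(w_{A_k}(x)-w_{A_k}(x')\big).
\]
If some $A_k$ is empty, that is, if $\sigma(A)\ne D$, the $k$th factor is $1-1=0$. This happens for every $\sigma$ when $|A|\le d$, so $T=0$ on $R_d$ by continuity in $L_1$. If $\sigma(A)=D$, the $N$ terms $w_A(X_J)$ are functions $w_B(x)w_{B'}(x')$ with $B'=\bigcup_{k\in J}A_k$ and $B=A\setminus B'$. The pair $(B,B')$ determines $A=B\cup B'$, and then determines $J$ because all $A_k$ are nonempty. The functions $w_B(x)w_{B'}(x')$ are orthonormal on $\Omega\times\Omega$. So for a Walsh polynomial $g$ and fixed $\sigma$ the integral of $|Tg|^2$ over $(x,x')$ is $N\sum_{A:\,\sigma(A)=D}|\hat g(A)|^2$.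 Integrating over $\sigma$ gives the identity in \eqref{eq:L2}, and it extends to $L_2(\Omega)$ because both sides are continuous there. If $|A|\ge d+1$, choose $A'\subset A$ with $|A'|=d+1$; then $\Pr(\sigma(A)=D)\ge\Pr(\sigma(A')=D)=(d+1)!/(d+1)^{d+1}$. Finally, $\|g-\Pi g\|_2^2=\sum_{|A|\ge d+1}|\hat g(A)|^2$.
\end{proof}

The second property is that the $N$ points $X_J$ are pairwise decorrelated. Put
\[
\rho=\frac d{d+1},\qquad p=1+\rho\in(1,2).
\]

\begin{lemma}\label{lem:XJ}
For $J\ne K$ and measurable $F,G\subset\Omega$,
\begin{equation}\label{eq:pair}
\Pr(X_J\in F,\ X_K\in G)\le\big(\mathbb P(F)\,\mathbb P(G)\big)^{1/p}.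
\end{equation}
\end{lemma}

\begin{proof}
The pairs $(X_J(i),X_K(i))$, $i\in I$, are independent with uniform marginals. If $\sigma(i)\notin J\triangle K$ the two entries coincide; otherwise one is $x_i$ and the other is $x_i'$. So the correlation is $r=1-|J\triangle K|/(d+1)\in[0,\rho]$. Lemma~\ref{lem:pairs} gives the bound with exponent $1/(1+r)\ge1/p$, and $\mathbb P(F)\mathbb P(G)\le1$.
\end{proof}

This is where the randomness of the coloring enters: for a fixed $\sigma$, the points $X_\emptyset$ and $X_{\{0\}}$ agree on all coordinates not colored $0$, and \eqref{eq:pair} fails for small sets $F=G$ that depend only on those coordinates.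

\section{The case $d=1$ by hand}\label{sec:d1}

Let $d=1$, so that $N=4$, $\rho=\frac12$, $p=\frac32$ and $\gamma=2$. Write $y=X_{\{0\}}$ and $z=X_{\{1\}}$, so that $Tf=f(x)-f(y)-f(z)+f(x')$. The pairs $(x,x')$ and $(y,z)$ have correlation $0$, and the other four pairs have correlation $\frac12$. Lemma~\ref{lem:L2} controls functions in $L_2$. What distinguishes $L_1$ from $L_2$ is the presence of tall functions on small sets, and two computations show how $T$ treats them.

\begin{example}[a spike]\label{ex:spike}
Let $F\subset\Omega$ be the set where $n$ given coordinates equal $1$, and let $f=2^n\mathbf 1_F$, so $\|f\|_1=1$. Two uniform signs with correlation $r$ are both $1$ with probability $(1+r)/4$. So a pair of our four points lies in $F\times F$ with probability $(3/8)^n$ or $(1/4)^n$. Let $m$ be the number of the four points in $F$. If $m=1$, then $|Tf|=2^n$, and $\mathbf 1_{\{m=1\}}\ge m-2\binom m2$ for every integer $m\ge0$. Taking expectations,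
\[
\|Tf\|_1\ge2^n\Big(4\cdot2^{-n}-2\big(4\,(3/8)^n+2\,(1/4)^n\big)\Big)=4-8\,(3/4)^n-4\cdot2^{-n}.
\]
As $n\to\infty$ this tends to the largest possible value $4$: the four terms of $Tf$ become almost disjointly supported and cannot cancel.
\end{example}

\begin{example}[the kernel]\label{ex:kernel}
Suppose $Tf=0$ and $\|f\|_1\le1$; we show $f\in R_1$. Let $\varphi(s)=\mathbb P(|f|>s)$. Since $f(x)=f(y)+f(z)-f(x')$, a value $|f(x)|>s$ forces one of the three other values to exceed $s/3$ in modulus. By \eqref{eq:pair}, $\varphi(s)\le3\big(\varphi(s)\varphi(s/3)\big)^{2/3}$, that is,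
\[
\varphi(s)\le27\,\varphi(s/3)^2 .
\]
A large value must be canceled by another large value, and two large values together are rare. Insert Chebyshev's bound $\varphi(s)\le1/s$ to get $\varphi(s)\le243\,s^{-2}$. This is not yet enough for $f\in L_2$, so insert it again: $\varphi(s)\le27\cdot243^2\cdot81\,s^{-4}$. Now $\|f\|_2^2=\int_0^\infty2s\varphi(s)\,ds<\infty$, and \eqref{eq:L2} gives $f=\Pi f\in R_1$.
\end{example}

The general proof combines these mechanisms. Given $f$ with $\|f\|_1\le1$ and $\|Tf\|_1\le\varepsilon$, cut $f$ at a height $s$ into a bounded part $g$ and a part $h$ with small support. As in Example~\ref{ex:spike}, $T$ is bounded below on $h$. For $g$ we pass to $L_2$ through $\|Tg\|_2^2\le\|Tg\|_\infty\|Tg\|_1\le Ns\|Tg\|_1$, so we need $s\|Tg\|_1$ to be small. The cut changes $Tf$ on an event of probability about $\varphi(s)$, where $Tg$ may have size about $s$, so $\|Tg\|_1$ is of order at most $\varepsilon+s\varphi(s)$. We therefore need a height at which both $s\varepsilon$ and $s^2\varphi(s)$ are small. Chebyshev's inequality bounds only $s\varphi(s)$; the missing decay comes from the iteration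 of Example~\ref{ex:kernel}.

\begin{remark}
In \eqref{eq:d0} the approximating constant $\mathbb Ef$ depends linearly on $f$. For $d\ge1$ this is impossible. If a linear map $\pi:L_1(\Omega)\to R_d$ satisfied $\|f-\pi f\|_1\le C\|Tf\|_1$, then $\pi$ would be bounded by $1+CN$ and would be the identity on $R_d$, contrary to Lemma~\ref{lem:uncomplemented}. A nonlinear step, here the cut, cannot be avoided.
\end{remark}

\section{The lower bound}\label{sec:lower}

Let $d\ge1$ be arbitrary again. For $f\in L_1(\Omega)$ and $s\ge0$ put $F_s=\{|f|>s\}$ and $\varphi(s)=\mathbb P(F_s)$, so that $\|f\|_1=\int_0^\infty\varphi(s)\,ds$.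

\begin{lemma}[small supports]\label{lem:small}
Let $\delta=N^{-p/(2-p)}$. If $\mathbb P(f\ne0)\le\delta$, then $\|Tf\|_1\ge\|f\|_1$.
\end{lemma}

\begin{proof}
A function with small support takes values on many scales, so we compare the largest of the $N$ terms with the rest. Let $M=\max_J|f(X_J)|$. Pointwise,
\[
|Tf|\ge M-\Big(\sum_J|f(X_J)|-M\Big)=2M-\sum_J|f(X_J)|,
\]
so $\|Tf\|_1\ge2\,\mathbb EM-N\|f\|_1$, and it suffices to show $\mathbb EM\ge\frac{N+1}2\|f\|_1$. The event $\{M>s\}$ is the union of the $N$ events $\{X_J\in F_s\}$. By Bonferroni's inequality $\Pr(\bigcup_JE_J)\ge\sum_J\Pr(E_J)-\sum_{\{J,K\}}\Pr(E_J\cap E_K)$ and \eqref{eq:pair},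
\[
\Pr(M>s)\ge N\varphi(s)-\binom N2\varphi(s)^{2/p}.
\]
Since $p<2$ and $\varphi(s)\le\delta$, we have $\varphi(s)^{2/p-1}\le\delta^{(2-p)/p}=N^{-1}$. Hence
\[
\Pr(M>s)\ge\Big(N-\frac{N-1}2\Big)\varphi(s)=\frac{N+1}2\,\varphi(s),
\]
and integration over $s$ finishes the proof.
\end{proof}

\begin{lemma}[tails]\label{lem:tail}
There is $C=C(d)$ such that, if $\|f\|_1\le1$ and $\|Tf\|_1\le\varepsilon$ with $0<\varepsilon\le1$, then
\[
\varphi(s)\le C\Big(\frac\varepsilon s+s^{-3}\Big)\qquad(s\ge1).
\]
\end{lemma}

\begin{proof}
\emph{A recursion.} We have $f(X_\emptyset)=Tf-\sum_{J\ne\emptyset}(-1)^{|J|}f(X_J)$, a sum of $N$ terms. If $|f(X_\emptyset)|>s$, one of them exceeds $s/N$ in modulus. Put $a=\varphi(s)$ and $b=\varphi(s/N)$. Chebyshev's inequality for $Tf$ and \eqref{eq:pair} for the pairs $(X_\emptyset,X_J)$ give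
\[
a\le\frac{N\varepsilon}s+(N-1)(ab)^{1/p}.
\]
One of the two terms is at least $a/2$. So either $a\le2N\varepsilon/s$, or $a\le2N(ab)^{1/p}$. In the second case $a^{(p-1)/p}\le2Nb^{1/p}$, that is, $a\le Kb^\theta$ with
\[
\theta=\frac1{p-1}=\frac1\rho>1,\qquad K=(2N)^{p/(p-1)} .
\]
In both cases
\begin{equation}\label{eq:recursion}
\varphi(s)\le\frac{2N\varepsilon}s+K\varphi(s/N)^\theta .
\end{equation}

\emph{Iteration.} Let $C_0=1$ and $C_{k+1}=2N+K(2C_k)^\theta N^{\theta^{k+1}}$. We show by induction that
\[
\varphi(s)\le C_k\Big(\frac\varepsilon s+s^{-\theta^k}\Big)\qquad(s\ge1).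
\]
For $k=0$ this follows from $\varphi(s)\le1/s$. Assume it for $k$. If $1\le s<N$, then $\varphi(s)\le1\le(N/s)^{\theta^{k+1}}\le C_{k+1}s^{-\theta^{k+1}}$. If $s\ge N$, apply the hypothesis at $s/N\ge1$ and use $(\alpha+\beta)^\theta\le2^\theta(\alpha^\theta+\beta^\theta)$:
\[
\varphi(s/N)^\theta\le(2C_k)^\theta\Big(N^\theta\Big(\frac\varepsilon s\Big)^\theta+N^{\theta^{k+1}}s^{-\theta^{k+1}}\Big)\le(2C_k)^\theta N^{\theta^{k+1}}\Big(\frac\varepsilon s+s^{-\theta^{k+1}}\Big).
\]
Here $(\varepsilon/s)^\theta\le\varepsilon/s$ because $\varepsilon/s\le1$. Now \eqref{eq:recursion} gives the claim for $k+1$. Since $\theta>1$, there is $k=k(d)$ with $\theta^k\ge3$; take $C=C_k$.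
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:embedding}]
For $r\in R_d$ we have $\|Tf\|_1=\|T(f-r)\|_1\le N\|f-r\|_1$ by Lemma~\ref{lem:L2}, which gives the upper bound.

For the lower bound let $f\notin R_d$, so $\operatorname{dist}(f,R_d)>0$. Choose $r\in R_d$ with $\|f-r\|_1\le2\operatorname{dist}(f,R_d)$ and replace $f$ by $(f-r)/(2\operatorname{dist}(f,R_d))$. Both sides of the desired inequality are divided by the same number, and now
\[
\|f\|_1\le1,\qquad\operatorname{dist}(f,R_d)=\tfrac12 .
\]
Let $C'=1+2CN^2$ with $C$ from Lemma~\ref{lem:tail}. Fix $\varepsilon=\varepsilon(d)\in(0,1]$ so small that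
\begin{equation}\label{eq:eps}
2C\varepsilon^{3/2}\le\delta\qquad\text{and}\qquad(1+C')\varepsilon+(NC'/\gamma)^{1/2}\varepsilon^{1/4}<\tfrac12 .
\end{equation}
We show $\|Tf\|_1>\varepsilon$; this is the lower bound with $c=2\varepsilon$.

Suppose $\|Tf\|_1\le\varepsilon$. Cut at the height $s=\varepsilon^{-1/2}\ge1$, where the two terms in Lemma~\ref{lem:tail} are equal: $\varphi(s)\le2C\varepsilon^{3/2}$. Write $f=g+h$ with $h=f\mathbf 1_{F_s}$, so that $|g|\le s$ and $|Tg|\le Ns$ everywhere.

\emph{The cut does little harm.} If no $X_J$ lies in $F_s$, then $Th=0$ and $Tg=Tf$. The complementary event has probability at most $N\varphi(s)$. Hence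
\[
\|Tg\|_1\le\|Tf\|_1+Ns\cdot N\varphi(s)\le\varepsilon+2CN^2\varepsilon=C'\varepsilon .
\]

\emph{The tall part is small.} The function $h$ vanishes off $F_s$, and $\mathbb P(F_s)\le\delta$ by \eqref{eq:eps}. Lemma~\ref{lem:small} gives
\[
\|h\|_1\le\|Th\|_1\le\|Tf\|_1+\|Tg\|_1\le(1+C')\varepsilon .
\]

\emph{The bounded part is close to $R_d$.} We have $\|Tg\|_2^2\le Ns\|Tg\|_1\le NC'\varepsilon^{1/2}$, so Lemma~\ref{lem:L2} gives
\[
\|g-\Pi g\|_1\le\|g-\Pi g\|_2\le(NC'/\gamma)^{1/2}\varepsilon^{1/4}.
\]

Since $\Pi g\in R_d$, we obtain $\frac12=\operatorname{dist}(f,R_d)\le\|h\|_1+\|g-\Pi g\|_1<\frac12$ by \eqref{eq:eps}, a contradiction. The constants $N,\gamma,\delta,C$ depend only on $d$, and so does $c$.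

The two bounds show that $\ker T=R_d$ and that the induced map $L_1(\Omega)/R_d\to L_1(\tilde\Omega)$ is an isomorphic embedding, so $\operatorname{ran}T$ is closed. Lemma~\ref{lem:hilbert} identifies $R_d$.
\end{proof}

\section{From the cube to an arbitrary measure}\label{sec:measures}

Two things remain: to find the cube inside a measure that is not purely atomic, and to bring the target $L_1(\tilde\Omega)$ back into $L_1(\Omega)$. Since $\mu$ need not be $\sigma$-finite, we first record how $L_1(\mu)$ decomposes.

\begin{lemma}\label{lem:sum}
Let $(E_\alpha)$ be a family of sets of finite positive $\mu$-measure with $\mu(E_\alpha\cap E_\beta)=0$ for $\alpha\ne\beta$. Suppose that every set of finite positive measure meets some $E_\alpha$ in positive measure. Then $f\mapsto(f|_{E_\alpha})_\alpha$ is an isometry of $L_1(\mu)$ onto the $\ell_1$-sum of the spaces $L_1(E_\alpha,\mu)$.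
\end{lemma}

\begin{proof}
Let $\mu(A)<\infty$. Every finite sum of the numbers $\mu(A\cap E_\alpha)$ is at most $\mu(A)$, so only countably many of them are positive. Removing the corresponding $E_\alpha$ from $A$ leaves a set of finite measure that meets every $E_\alpha$ in a null set, and this set is null by hypothesis. For $f\in L_1(\mu)$ apply this to the sets $\{|f|>1/n\}$: the function $f$ vanishes almost everywhere outside a countable union of sets $E_\alpha$, and $f|_{E_\alpha}=0$ for all other $\alpha$. Hence $\|f\|_1=\sum_\alpha\|f|_{E_\alpha}\|_1$. Conversely, if $\sum_\alpha\|f_\alpha\|_1<\infty$, extend each $f_\alpha$ by zero; the series $\sum_\alpha f_\alpha$ converges in $L_1(\mu)$, and its restriction to $E_\beta$ is $f_\beta$ because the overlaps are null.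
\end{proof}

An \emph{atom} is a set $E$ with $0<\mu(E)<\infty$ such that every measurable $F\subset E$ has $\mu(F)=0$ or $\mu(E\setminus F)=0$.

\begin{lemma}\label{lem:atomless}
If $\mu$ is not purely atomic, there is a set $A$ with $0<\mu(A)<\infty$ that contains no atom.
\end{lemma}

\begin{proof}
Suppose every set of finite positive measure contains an atom. If atoms $E,E'$ satisfy $\mu(E\cap E')>0$, then $\mu(E\setminus E')=\mu(E'\setminus E)=0$. So a family $(E_\gamma)_{\gamma\in\Gamma}$ containing one atom from each class modulo null sets satisfies the hypotheses of Lemma~\ref{lem:sum}. A measurable function $f$ on an atom $E$ is almost everywhere constant: for each $n$, partition the scalars into countably many Borel sets of diameter less than $1/n$; some preimage has positive measure, hence full measure in $E$, and $f$ is constant on the intersection of these preimages over $n$. Thus each $L_1(E_\gamma,\mu)$ is one-dimensional and $L_1(\mu)$ is isometric to $\ell_1(\Gamma)$.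
\end{proof}

Let $A$ be as in Lemma~\ref{lem:atomless}. By Maharam's theorem \cite{maharam} there are a set $B\subset A$ of positive measure and an infinite set $I$ such that $L_1(B,\mu)$ is isometrically isomorphic to $L_1(\{-1,1\}^I)$. For Lebesgue measure one can take $B=[0,1]$ and $I=\mathbb N$ directly: the binary expansion
\[
\beta:\{-1,1\}^{\mathbb N}\to[0,1],\qquad\beta(\omega)=\sum_{n\ge1}\frac{1+\omega_n}2\,2^{-n},
\]
carries the product measure to Lebesgue measure and is a bimeasurable bijection off countable sets.

\begin{lemma}\label{lem:V}
There is a linear isometric embedding $V:L_1(\tilde\Omega)\to L_1(\Omega)$.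
\end{lemma}

\begin{proof}
The function $\kappa=\min\{d,\lfloor(d+1)\beta\rfloor\}$ on $\{-1,1\}^{\mathbb N}$ is uniformly distributed on $D$. Since $I$ is infinite, there is a bijection of $I$ with $I\sqcup I\sqcup(I\times\mathbb N)$, and it identifies $\Omega$ with $\Omega\times\Omega\times(\{-1,1\}^{\mathbb N})^I$ as a probability space. The map $\Phi(x,x',(\omega^i)_{i\in I})=(x,x',(\kappa(\omega^i))_{i\in I})$ is measure preserving from $\Omega$ to $\tilde\Omega$. Put $Vu=u\circ\Phi$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:answer}]
(b)$\Rightarrow$(a). Let $L_1(\mu)=\ell_1(\Gamma)$ and let $T$ be tauberian with closed range. By Lemma~\ref{lem:kernel}(a) the kernel is reflexive, and by Lemma~\ref{lem:uncomplemented} it is finite-dimensional.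

(a)$\Rightarrow$(b) and the last statement. Let $\mu$ not be purely atomic, take $B$ and $I$ as above, and fix $d\ge1$. Identify
\[
L_1(\mu)=L_1(B,\mu)\oplus_1L_1(B^c,\mu)=L_1(\Omega)\oplus_1L_1(B^c,\mu)
\]
isometrically and put
\begin{equation}\label{eq:counter}
T=(VT_d)\oplus\mathrm{Id}.
\end{equation}
By Theorem~\ref{thm:embedding} and Lemma~\ref{lem:V}, $VT_d$ is an operator on $L_1(\Omega)$ with closed range and kernel $R_d$. So $\operatorname{ran}T=\operatorname{ran}(VT_d)\oplus L_1(B^c,\mu)$ is closed, and $\ker T=R_d\oplus0$ is infinite-dimensional and reflexive. By Lemma~\ref{lem:kernel}(b), $T$ is tauberian, and it is not upper semi-Fredholm.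
\end{proof}

\begin{remark}\label{rem:atomic}
A measure is purely atomic if and only if every set of finite positive measure contains an atom. One direction is Lemma~\ref{lem:atomless}. For the other, a set of finite positive measure without atoms is all that the construction of \eqref{eq:counter} uses, so (a) fails and therefore (b) fails.
\end{remark}

\begin{corollary}
For the operator $T$ in \eqref{eq:counter}, the conjugate $T^*$ on $L_1(\mu)^*$ has closed range, and $L_1(\mu)^*/\operatorname{ran}T^*\cong(\ker T)^*\cong\ell_2(I)$. For example, there is an operator on $L_\infty[0,1]$ with closed range such that the quotient of $L_\infty[0,1]$ by the range is isomorphic to $\ell_2$.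
\end{corollary}

\begin{proof}
By (F1), $\operatorname{ran}T^*=(\ker T)^\perp$, which is closed, and (F2) identifies the quotient with $(\ker T)^*$. For the example take Lebesgue measure and $I=\mathbb N$.
\end{proof}

\section{Complemented kernels and injective duals}\label{sec:criteria}

Injectivity passes to isomorphic spaces and to complemented subspaces (extend, then project). An injective closed subspace $W$ of a Banach space $Z$ is complemented in $Z$: an extension of the identity of $W$ is a projection onto $W$. Call $E$ \emph{$1$-injective} if extensions exist with the same norm. An $\ell_\infty$-sum of $1$-injective spaces is $1$-injective, since one can extend coordinate by coordinate. For a finite measure $\nu$ the space $L_\infty(\nu)$ is $1$-injective (Nachbin, Goodner, Kelley; Hasumi for complex scalars).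

\begin{proof}[Proof of Theorem~\ref{thm:criteria}]
Let $R=\ker T$, which is reflexive by Lemma~\ref{lem:kernel}(a).

(i)$\Leftrightarrow$(ii). Finite-dimensional subspaces are complemented. Conversely, if $R$ is complemented, then $\dim R<\infty$ by Lemma~\ref{lem:uncomplemented}, and $\operatorname{ran}T$ is closed by hypothesis.

(ii)$\Rightarrow$(iii). If $L_1(\mu)=R\oplus Z$, then $Z$ is complemented in $L_1(\mu)$ and $\operatorname{ran}T\cong L_1(\mu)/R\cong Z$ by (F1).

(iii)$\Rightarrow$(iv). By Zorn's lemma there is a maximal family $(E_\alpha)$ of sets of finite positive $\nu$-measure with pairwise null intersections. By maximality it satisfies the hypotheses of Lemma~\ref{lem:sum}. So $L_1(\nu)^*$ is the $\ell_\infty$-sum of the spaces $L_\infty(E_\alpha,\nu)$ and is $1$-injective. If $L_1(\nu)=Z\oplus Z'$ with $Z\cong\operatorname{ran}T$, then $L_1(\nu)^*\cong Z^*\oplus Z'^*$. Hence $(\operatorname{ran}T)^*$ is isomorphic to a complemented subspace of an injective space, and is injective.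

(iv)$\Rightarrow$(ii). Injectivity produces a projection in the dual; conjugating moves it to the bidual, and reflexivity of $R$ brings it down to $L_1(\mu)$. Let $Q:L_1(\mu)\to\operatorname{ran}T$ be $T$ with restricted codomain. It is a surjection of Banach spaces with kernel $R$, so $Q^*$ is injective with range $R^\perp$ by (F1). Thus $R^\perp\cong(\operatorname{ran}T)^*$ is injective, and there is a projection $P$ of $L_1(\mu)^*$ onto $R^\perp$. Then $\mathrm{Id}-P^*$ is a projection of $L_1(\mu)^{**}$ onto $\ker P^*=(\operatorname{ran}P)^\perp=R^{\perp\perp}$, and $R^{\perp\perp}=R$ by (F2). The restriction of $\mathrm{Id}-P^*$ to $L_1(\mu)$ takes values in $R$ and fixes $R$, so it is a bounded projection onto $R$.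

Finally, if $T$ is surjective or has complemented range, then (iii) holds with $\nu=\mu$.
\end{proof}

Applied to the operator $VT_d$ on $L_1(\Omega)$, Theorem~\ref{thm:criteria} shows that $L_1(\Omega)/R_d$ embeds isomorphically into $L_1(\Omega)$ but is not isomorphic to a complemented subspace of any space $L_1(\nu)$.

\begin{thebibliography}{9}

\bibitem{bonami}
A.~Bonami, Ann. Inst. Fourier \textbf{20} (1970).

\bibitem{maharam}
D.~Maharam, Proc. Nat. Acad. Sci. USA \textbf{28} (1942).

\bibitem{tauberian}
\emph{Tauberian Operators},
\texttt{https://repositories.nust.edu.pk/\allowbreak xmlui/\allowbreak bitstream/\allowbreak handle/\allowbreak 123456789/\allowbreak 19150/\allowbreak 640.pdf?\allowbreak isAllowed=y\&\allowbreak sequence=1}.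

\end{thebibliography}
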